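\title{A right hereditary right QI-ring that is not right SI}

\begin{abstract}
A ring is right QI if its quasi-injective right modules are injective, and right SI if its singular right modules are injective. We show that a right hereditary right QI-ring need not be right SI: over every prime field there is a right principal ideal domain that is right QI and not right SI. It is an iterated skew polynomial ring $K[t;\alpha,d][y;\sigma,\delta]$, where $\sigma$ sends every nonzero element of $K[t;\alpha,d]$ to a unit and the skew field $K$ is built as a tower of free fields. We also show that a right QI-ring is right SI exactly when its right Krull dimension is at most $1$, that this is the case for right hereditary right QI-rings that are left noetherian, and that the example is a simple ring of right Krull dimension $2$.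
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative with identity, ring homomorphisms preserve the identity, and modules are unital right modules unless the left side is named. A submodule of a module $M$ is \emph{essential} if it has nonzero intersection with every nonzero submodule of $M$. An $R$-module $M$ is \emph{quasi-injective} if every homomorphism from a submodule of $M$ to $M$ extends to an endomorphism of $M$, and \emph{singular} if $Z(M)=M$, where
\[
Z(M)=\{x\in M : xI=0 \text{ for some essential right ideal } I \text{ of } R\}.
\]
If $Z(M)=0$, then $M$ is \emph{nonsingular}. The ring $R$ is \emph{right QI} if every quasi-injective $R$-module is injective, \emph{right SI} if every singular $R$-module is injective, and \emph{right hereditary} if every right ideal is projective.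

Each of the conditions QI and SI declares a large class of modules injective. Every semisimple module is quasi-injective, because a submodule of it is a direct summand and a map on a summand extends by zero; so over a right QI-ring all semisimple modules are injective. Singularity plays the part of torsion: the singular $\mathbb Z$-modules are the torsion groups. A semisimple artinian ring has all three properties. The ring $\mathbb Z$ is hereditary but neither QI nor SI, since $\mathbb Z/p\mathbb Z$ is simple and singular but not divisible, hence not injective. It is known that every right SI-ring is right hereditary. Among right QI-rings heredity is therefore necessary for SI, and the following question, taken from \cite{approach}, asks whether it is sufficient.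

\begin{quote}
\emph{Is a right hereditary right QI-ring necessarily right SI?}
\end{quote}

One would guess that it is. For a right QI-ring, SI turns out to mean that $R/I$ has finite length for every essential right ideal $I$ (Theorem~\ref{thm:B}(1)), so the question is whether heredity forces the ring to be one-dimensional. For $\mathbb Z$ and for polynomial rings in one variable over a field this is what happens, and a duality argument gives the same conclusion as soon as the ring is noetherian on the left as well (Theorem~\ref{thm:B}(2)). Without a condition on the left the answer is no.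

\begin{theorem}\label{thm:A}
For every prime field $k$ there is a $k$-algebra $R$ which is a right principal ideal domain (hence right noetherian and right hereditary) and a right QI-ring, but not right SI.
\end{theorem}

The second theorem places the example. It is not used in the proof of the first. Krull dimension is recalled in Section~\ref{sec:B}.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] For a right QI-ring $R$ the following are equivalent: \textup{(i)} $R$ is right SI; \textup{(ii)} $R/I$ has finite length for every essential right ideal $I$; \textup{(iii)} the right Krull dimension of $R$ is at most $1$.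
\item[(2)] A right hereditary right QI-ring which is left noetherian is right SI.
\item[(3)] The ring $R$ of Theorem~\textup{\ref{thm:A}} is simple, of right Krull dimension exactly $2$ (by \textup{(1)}, the least possible for a right QI-ring that is not right SI). Up to isomorphism it has exactly one simple right module and exactly three indecomposable injective right modules.
\end{enumerate}
\end{theorem}

Two reductions turn Theorem~\ref{thm:A} into a problem about linear equations. A right noetherian ring is right QI exactly when no indecomposable injective module has a proper nonzero submodule that is stable under all endomorphisms, and over a right principal ideal domain a module is injective exactly when all equations $xf=s$ with $f\neq0$ can be solved in it (Section~\ref{sec:prelim}). Section~\ref{sec:models} presents two small rings, each with half of the required behavior. The ring $R$ combines them: it is a skew polynomial ring in $y$ over a skew polynomial ring in $t$ over a skew field $K$, and the equations $xf=s$ become linear differential systems for two twisted derivations. Section~\ref{sec:ring} lists what is required of $K$ and deduces Theorem~\ref{thm:A}. Sections~\ref{sec:free}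 and~\ref{sec:tower} construct $K$ from free fields, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.

\section{Injective modules and skew polynomial rings}\label{sec:prelim}

\subsection{A criterion for QI}

A nonzero module is \emph{uniform} if all its nonzero submodules are essential; a uniform module is indecomposable. A submodule of $M$ is \emph{fully invariant} if every endomorphism of $M$ maps it into itself. The injective hull $E(M)$ is an injective module that contains $M$ as an essential submodule; it is unique up to isomorphism. We use the following standard facts.

\begin{itemize}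
\item[(F1)] If $N$ is essential in $M$, then $M/N$ is singular. (For $x\in M$ and a right ideal $J\ne0$, either $xJ=0$ or $xJ\cap N\neq0$, so $\{r: xr\in N\}$ is essential.) Submodules and quotients of singular modules are singular.
\item[(F2)] A right noetherian domain $B$ is \emph{right Ore}: $aB\cap bB\ne0$ for nonzero $a,b$. A right Ore domain $B$ embeds in its skew field of right fractions; finitely many fractions can be written $a_ib^{-1}$ with a common denominator $b$; and a homomorphism from $B$ that sends nonzero elements to units extends uniquely to the skew field. Nonzero right ideals of $B$ are essential, so a $B$-module is singular if and only if each of its elements has nonzero annihilator.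
\item[(F3)] An indecomposable injective module is the injective hull of each of its nonzero submodules, and so it is uniform.
\item[(F4)] (Johnson--Wong) A quasi-injective module $M$ is fully invariant in $E(M)$.
\item[(F5)] (Matlis--Papp) Over a right noetherian ring every injective module is a direct sum of indecomposable injective modules.
\end{itemize}

\begin{proposition}\label{prop:crit}
A right noetherian ring $R$ is right QI if and only if every indecomposable injective $R$-module $E$ has no fully invariant submodules other than $0$ and $E$.
\end{proposition}

\begin{proof}
Let $R$ be right QI and let $N$ be fully invariant in $E$. A homomorphism from a submodule of $N$ to $N$ extends to an endomorphism of $E$, and this preserves $N$. So $N$ is quasi-injective, hence injective, hence a direct summand of $E$, and $N$ is $0$ or $E$.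

Conversely, assume the condition and let $M$ be quasi-injective. By (F5), $E(M)=\bigoplus E_i$ with each $E_i$ indecomposable injective, and by (F4), $M$ is fully invariant in $E(M)$. The projections onto the $E_i$ preserve $M$, so $M=\bigoplus(M\cap E_i)$. Each $M\cap E_i$ is nonzero, since $M$ is essential in $E(M)$. It is fully invariant in $E_i$, since an endomorphism of $E_i$ extends to $E(M)$ by zero on the other summands. Hence $M\cap E_i=E_i$ for all $i$, and $M=E(M)$.
\end{proof}

A \emph{right PID} is a domain in which every right ideal is principal. A module $M$ over a domain $C$ is \emph{divisible} if $Mf=M$ for all $0\ne f\in C$.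

\begin{lemma}\label{lem:pidmod}
Let $C$ be a right PID.
\begin{enumerate}
\item[(a)] $C$ is right noetherian, right hereditary and right Ore.
\item[(b)] A $C$-module is injective if and only if it is divisible.
\item[(c)] The skew field $U$ of right fractions of $C$ is the injective hull of $C_C$. It is uniform and nonsingular, and it has no fully invariant submodules other than $0$ and $U$.
\item[(d)] Suppose that $C$ is not a skew field and that $W$ is a simple $C$-module such that every nonzero nonunit of $C$ annihilates some nonzero element of $W$. Then every simple $C$-module is isomorphic to $W$.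
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Right ideals are cyclic, and a nonzero one $fC$ is isomorphic to $C$. The Ore condition follows from (F2).

(b) By Baer's criterion, $M$ is injective if and only if every homomorphism $fC\to M$ with $f\neq0$ extends to $C$. Such a map sends $f$ to an arbitrary $s\in M$, and it extends if and only if $s=xf$ for some $x\in M$.

(c) $U$ is divisible, hence injective. Since $(ab^{-1})b=a$, every nonzero submodule of $U$ meets $C$ in a nonzero right ideal; so $C$ is essential in $U$, and $U$ is uniform because nonzero right ideals intersect nontrivially. Nonzero elements of $U$ have zero annihilator, so $Z(U)=0$. Left multiplications by elements of $U$ are $C$-endomorphisms, and any nonzero $x$ is carried to any $x'$ by left multiplication by $x'x^{-1}$.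

(d) A maximal right ideal is $fC$ with $f$ a nonunit, and $f\ne0$ because $C$ is not a skew field. If $0\neq x\in W$ and $xf=0$, then $1\mapsto x$ induces a nonzero homomorphism $C/fC\to W$ of simple modules.
\end{proof}

\subsection{Skew polynomial rings}

Let $B$ be a ring with an endomorphism $\tau$. A \emph{$\tau$-derivation} is an additive map $\partial:B\to B$ with
\[
\partial(ab)=\partial(a)\tau(b)+a\,\partial(b);
\]
taking $a=b=1$ gives $\partial(1)=0$. For $\tau$ injective, the \emph{Ore extension} $B[z;\tau,\partial]=\bigoplus_{i\ge0}z^iB$ is the ring with
\[
az=z\tau(a)+\partial(a)\qquad(a\in B).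
\]
Coefficients are written on the right; the \emph{constant term} of $\sum z^ib_i$ is $b_0$. A homomorphism $B[z;\tau,\partial]\to C$ is the same as a homomorphism $f:B\to C$ together with an element $c\in C$ such that $f(a)c=c\,f(\tau a)+f(\partial a)$ for all $a\in B$. Leading terms multiply by the rule
\begin{equation}\label{eq:lead}
(z^na+\cdots)(z^mb+\cdots)=z^{n+m}\tau^m(a)b+\cdots,
\end{equation}
so if $B$ is a domain, then $B[z;\tau,\partial]$ is a domain in which degrees add, and its units are those of $B$. With $C=B[z;\tau,\partial]$ we have $C=B\oplus zC$, so the module $C/zC$ is identified with $B$, and $xz\equiv\partial(x)$ gives the action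
\begin{equation}\label{eq:action}
x\cdot\sum_j z^jb_j=\sum_j\partial^j(x)\,b_j\qquad(x\in B).
\end{equation}
Thus an equation $x\cdot f=s$ in $C/zC$ is a linear differential equation in $B$.

The commutation relation will often be known only on generators. The next lemma spreads it.

\begin{lemma}\label{lem:rel}
Let $\partial$ be a $\tau$-derivation of $B$, let $f:B\to C$ be a ring homomorphism and let $c\in C$. The set $B_0$ of all $a\in B$ with $f(a)c=c\,f(\tau a)+f(\partial a)$ is a subring of $B$, and it contains $a^{-1}$ whenever $a\in B_0$ is a unit of $B$.
\end{lemma}

\begin{proof}
Put $\varepsilon(a)=f(a)c-c\,f(\tau a)-f(\partial a)$, an additive map with $\varepsilon(1)=0$. Then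
\begin{align*}
\varepsilon(ab)&=f(a)f(b)c-c\,f(\tau a)f(\tau b)-f(\partial a)f(\tau b)-f(a)f(\partial b)\\
&=\varepsilon(a)f(\tau b)+f(a)\varepsilon(b),
\end{align*}
as one sees by adding and subtracting $f(a)\,c\,f(\tau b)$. So $B_0=\ker\varepsilon$ is a subring. If $a\in B_0$ is a unit, then $0=\varepsilon(aa^{-1})=f(a)\varepsilon(a^{-1})$, and $f(a)$ is a unit.
\end{proof}

The usual division algorithm needs a skew field of coefficients. By \eqref{eq:lead} less is enough: it suffices that leading coefficients \emph{become} units after one multiplication by $z$.

\begin{lemma}\label{lem:div}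
Let $B$ be a right PID, let $\tau$ be an endomorphism of $B$ such that $\tau(b)$ is a unit for every $b\neq0$, let $\partial$ be a $\tau$-derivation and put $C=B[z;\tau,\partial]$.
\begin{enumerate}
\item[(a)] If $0\neq g\in C$ has degree $n$, then $C=gC+\sum_{i\le n}z^iB$. If the leading coefficient of $g$ is a unit, then $C=gC+\sum_{i<n}z^iB$.
\item[(b)] $C$ is a right PID.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $a$ be the leading coefficient of $g$, and let $f$ have degree $m>n$ and leading coefficient $c$. By \eqref{eq:lead}, $gz^{m-n}$ has leading coefficient $\tau^{m-n}(a)$, a unit, and $f-gz^{m-n}\tau^{m-n}(a)^{-1}c$ has degree less than $m$. If $a$ is a unit this also works for $m=n$. Induct on $m$.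

(b) Let $I\ne0$ be a right ideal and $n$ the least degree of a nonzero element of $I$. The leading coefficients of the elements of degree $n$ in $I$, together with $0$, form a right ideal $aB$ of $B$. Take $g\in I$ of degree $n$ with leading coefficient $a$. By (a), every $f\in I$ is congruent modulo $gC$ to some $f'\in I$ that is zero or has degree $n$. In the second case $f'$ has leading coefficient $ab$, and $f'-gb\in I$ has degree less than $n$, so $f'=gb$. Hence $I=gC$.
\end{proof}

Derivations are constructed as homomorphisms to triangular rings. For rings $C_1,C_2$ and a $C_1$-$C_2$-bimodule $W$, a map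
\[
a\mapsto\begin{pmatrix}f(a)&\partial(a)\\0&g(a)\end{pmatrix}\in\begin{pmatrix}C_1&W\\0&C_2\end{pmatrix}
\]
is a ring homomorphism if and only if $f$ and $g$ are homomorphisms and $\partial$ is additive with $\partial(ab)=\partial(a)g(b)+f(a)\partial(b)$. A square matrix over the triangular ring has two diagonal parts $B_1$, $B_2$ and an off-diagonal part $B_{12}$; if $B_1$ and $B_2$ are invertible, so is the matrix, its inverse having parts $B_1^{-1}$, $B_2^{-1}$ and $-B_1^{-1}B_{12}B_2^{-1}$.

\subsection{$(\alpha,d)$-fields}

An \emph{$(\alpha,d)$-field} is a skew field $K$ with an automorphism $\alpha$ and an $\alpha$-derivation $d$. We put $A=K[t;\alpha,d]$, so $at=t\alpha(a)+d(a)$ for $a\in K$. By Lemma~\ref{lem:div}, $A$ is a right PID. Since $\alpha$ is surjective one can also divide on the other side: if $g$ has degree $m$ and leading coefficient $c$, then $t^{j}bg$ has leading coefficient $\alpha^m(b)c$, which takes every value in $K$. So $A$ is a left PID as well, and its skew field of fractions $F$ consists both of the elements $ab^{-1}$ and of the elements $b^{-1}a$, with common denominators available on either side. For $x\in K$ and $a=\sum_jt^jb_j\in A$ we write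 $x\cdot a=\sum_j d^j(x)b_j$, the action \eqref{eq:action} on $A/tA$. An \emph{extension} $K\subseteq K'$ of $(\alpha,d)$-fields is one in which $\alpha$ and $d$ on $K'$ restrict to those of $K$; then $A\subseteq A'$ and $F\subseteq F'$. Maps are applied entrywise to matrices and vectors, and $K^m$, $A^m$, $F^m$ denote rows.

As for ordinary differential equations, one equation of order $l$ reduces to a first-order system.

\begin{lemma}\label{lem:comp}
Let $K\subseteq K'$ be an extension of $(\alpha,d)$-fields such that for all $m\geq1$, $P\in M_m(K)$, $q\in K^m$ there is $\kappa\in K'^{\,m}$ with all entries nonzero and $d(\kappa)=\kappa P+q$. Then for $0\neq a\in A$ and $s\in K$ there is $x\in K'$ with $x\cdot a=s$, and if $a\notin K$ one can take $x\neq0$.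
\end{lemma}

\begin{proof}
If $a\in K$, take $x=sa^{-1}$. Otherwise $a=\sum_{j\le l}t^jb_j$ with $l\ge1$ and $b_l\neq0$. The system
\[
d(\kappa_j)=\kappa_{j+1}\quad(0\le j<l-1),\qquad d(\kappa_{l-1})=\Bigl(s-\sum_{j<l}\kappa_jb_j\Bigr)b_l^{-1}
\]
has the form $d(\kappa)=\kappa P+q$ over $K$. For a solution with nonzero entries put $x=\kappa_0$. Then $d^j(x)=\kappa_j$ for $j<l$ and $d^l(x)b_l=s-\sum_{j<l}\kappa_jb_j$, that is, $x\cdot a=s$.
\end{proof}

\section{Two model rings}\label{sec:models}

The first model shows how solvable differential equations produce QI. The second shows how a right PID can fail to be SI.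

\begin{example}[QI, but one-dimensional]\label{ex:one}
Let $K$ be an $(\alpha,d)$-field that satisfies the hypothesis of Lemma~\ref{lem:comp} with $K'=K$; such fields exist by Proposition~\ref{prop:data} below. The module $S_0=A/tA$ is $K$ with $t$ acting as $d$. It is simple, being one-dimensional over $K$. By Lemma~\ref{lem:comp} it is divisible, hence injective, and with $s=0$ the lemma gives the hypothesis of Lemma~\ref{lem:pidmod}(d), so $S_0$ is the only simple $A$-module.

One can watch an extension split. Choose $x\in K$ with $d(x)=1$ and consider $A\to S_0\oplus S_0$, $a\mapsto(1\cdot a,\,x\cdot a)$. The kernel lies in $tA$, the annihilator of $1$. It contains $t^2A$, since $x\cdot t^2=d(1)=0$, and does not contain $t$, since $x\cdot t=1$. As $tA/t^2A\cong S_0$ is simple, the kernel is $t^2A$, and comparing lengths gives $A/t^2A\cong S_0\oplus S_0$. For the commutative ring $k[t]$ the module $k[t]/(t^2)$ does not split; the solution of $d(x)=1$ makes the difference.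

For $a\ne0$ the module $A/aA$ has finite dimension over $K$ by Lemma~\ref{lem:div}(a), hence finite length. So an indecomposable injective $A$-module either contains an element with zero annihilator and is $F$, or contains a simple submodule and is $S_0$. By Proposition~\ref{prop:crit} and Lemma~\ref{lem:pidmod}(c), $A$ is right QI. It is also right SI: the cyclic submodules of a singular module have finite length and injective composition factors, so they are semisimple; thus singular modules are semisimple, hence quasi-injective, hence injective.
\end{example}

\begin{example}[Not SI, but not QI]\label{ex:two}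
Let $K=k(u_1,u_2,\dots)$ be a rational function field over a field $k$, let $A=K[t]$, and let $\sigma:A\to K$ be the $k$-algebra homomorphism with $t\mapsto u_1$ and $u_i\mapsto u_{i+1}$. It is injective, because it sends the algebraically independent family $t,u_1,u_2,\dots$ to the algebraically independent family $u_1,u_2,\dots$. By Lemma~\ref{lem:div}, $R_0=A[y;\sigma,0]$ is a right PID. The module $R_0/yR_0=A$ is singular by (F1) and (F2), and it is not divisible because $At\neq A$. So $R_0$ is right hereditary and not right SI. But $ty=yu_1$ gives $y=tyu_1^{-1}\in tR_0$, so $R_0=K+tR_0$, and $R_0/tR_0$ is a simple module on which $t$ acts as zero. It is not divisible, so $R_0$ is not right QI.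
\end{example}

We keep the shape of Example~\ref{ex:two}, take $A$ as in Example~\ref{ex:one}, and replace the zero derivation by a $\sigma$-derivation $\delta$. The simple module $R/tR$ must now be divisible also by elements that involve $y$. There is also a new indecomposable injective module, the hull $T$ of $R/yR=A$, which will be $F$ with $y$ acting as $\delta$. It has many submodules, and by Proposition~\ref{prop:crit} it needs enough endomorphisms to move all of them. Left multiplication by an element $h\in F$ with $\delta(h)=0$ is such an endomorphism, so $\delta$ must have many constants, and constants are again solutions of linear equations.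

\section{The ring $R$ and its injective modules}\label{sec:ring}

\subsection{The data}

The following proposition is proved in Section~\ref{sec:tower}.

\begin{proposition}\label{prop:data}
Let $k$ be a prime field. There exist an $(\alpha,d)$-field $K$ with prime field $k$, a ring homomorphism $\sigma:F\to K$ and an additive map $\delta:F\to F$, where $A=K[t;\alpha,d]$ and $F$ is its skew field of fractions, such that
\[
\delta(ab)=\delta(a)\sigma(b)+a\,\delta(b)\quad(a,b\in F),\qquad \delta(A)\subseteq A,\qquad \delta(t)=0,
\]
and the following hold.
\begin{itemize}
\item[\textup{(E1)}] For $m\geq1$, $P\in M_m(K)$, $q\in K^m$ there is $\kappa\in K^m$ with all entries nonzero and $d(\kappa)=\kappa P+q$.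
\item[\textup{(E2)}] For $m\geq1$, $P\in M_m(A)$, $q\in A^m$ there is $0\ne\xi\in K^m$ with $\delta(\xi)=\xi P+q$.
\item[\textup{(E3)}] For $N\ge1$, $a_0,\dots,a_N\in A$ with $a_N\ne0$, and $s\in K$ there are $x_0,\dots,x_N\in K$ with $x_0\neq0$, $\delta(x_i)=x_{i+1}$ for $i<N$, and $\sum_{i\le N}x_i\cdot a_i=s$.
\end{itemize}
\end{proposition}

Fix such data. As a homomorphism of skew fields $\sigma$ is injective, so $\sigma(A\setminus0)\subseteq K^*$; put $u=\sigma(t)\in K^*$. We regard $\sigma$ as an endomorphism of $A$ and of $F$. From $0=\delta(bb^{-1})$ we get
\begin{equation}\label{eq:inv}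
\delta(b^{-1})=-b^{-1}\delta(b)\sigma(b)^{-1}\qquad(0\ne b\in F).
\end{equation}
Since $\delta(A)\subseteq A$, we can define
\[
R=A[y;\sigma,\delta]\ \subseteq\ Q=F[y;\sigma,\delta],\qquad ay=y\sigma(a)+\delta(a).
\]
By Lemma~\ref{lem:div}, $R$ and $Q$ are right PIDs. The units of $R$ are the elements of $K^*$, those of $Q$ the elements of $F^*$. The ring $R$ contains the prime field $k$, which is central, so $R$ is a $k$-algebra. Let $U$ be the skew field of right fractions of $R$.

\begin{lemma}\label{lem:length}
If $0\neq a\in A$, then $R/aR$ has finite length.
\end{lemma}

\begin{proof}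
Let $l=\deg_ta$. Lemma~\ref{lem:div}(a) gives $R=aR+A$ and $A=aA+\sum_{i<l}t^iK$. So $R/aR$ is spanned by $l$ elements as a right $K$-space, and its submodules are subspaces.
\end{proof}

\begin{proposition}\label{prop:notSI}
The module $R/yR$ is singular, not injective and not artinian. In particular $R$ is not right SI.
\end{proposition}

\begin{proof}
The right ideal $yR$ is essential by (F2), so $R/yR$ is singular by (F1). By \eqref{eq:action}, $R/yR$ is $A$ with $A$ acting by right multiplication and $y$ acting as $\delta$. It is not divisible, since $1\notin At$ by $t$-degrees. From $\delta(t)=0$ we get $\delta(ta)=t\,\delta(a)$, hence $\delta(t^ja)=t^j\delta(a)$, and so $A\supsetneq tA\supsetneq t^2A\supsetneq\cdots$ is a chain of $R$-submodules.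
\end{proof}

It remains to find the indecomposable injective modules.

\subsection{The simple module $S$}

Let $S=R/tR$. Since $\delta(t)=0$, we have $ty=yu$, so $y=tyu^{-1}\in tR$, and $R=A+yR=K+tR$. If $tr\in K$, then $r\in A$ by $y$-degrees and $r=0$ by $t$-degrees. So $R=K\oplus tR$, and $S$ is identified with $K$. For $x\in K$ the relations $xt=t\alpha(x)+d(x)$ and $xy=y\sigma(x)+\delta(x)$ show that $A$ acts by the operation $x\cdot a$ of Section~\ref{sec:prelim}, and that $x\cdot y$ is the constant term of $\delta(x)\in A$. Being one-dimensional over $K$, the module $S$ is simple.

\begin{proposition}\label{prop:S}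
For $0\neq f\in R$ and $s\in S$ there is $x\in S$ with $x\cdot f=s$, and if $f\notin K$ one can take $x\ne0$. Consequently $S$ is injective, and every simple $R$-module is isomorphic to $S$.
\end{proposition}

\begin{proof}
Write $f=\sum_{i\le N}y^ia_i$ with $a_N\neq0$. If $N=0$, use (E1) and Lemma~\ref{lem:comp} with $K'=K$. If $N\ge1$, take $x_0,\dots,x_N$ as in (E3). Each $\delta(x_i)=x_{i+1}$ lies in $K$ and is its own constant term, so $x_0\cdot y^i=x_i$ for $i\le N$ and $x_0\cdot f=\sum_ix_i\cdot a_i=s$, with $x_0\neq0$. The consequences follow from Lemma~\ref{lem:pidmod}(b) and, taking $s=0$, from Lemma~\ref{lem:pidmod}(d); the ring $R$ is not a skew field because $t$ is not a unit.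
\end{proof}

\subsection{The module $T$}

Let $T=Q/yQ$. By \eqref{eq:action} it is $F$, with $F$ acting by right multiplication and $y$ acting as $\delta$. It is a simple $Q$-module, being one-dimensional over $F$; as an $R$-module it contains $A\cong R/yR$. Let
\[
L=\{h\in F:\delta(h)=0\}
\]
be the set of constants. It is a skew subfield of $F$ by the product rule and \eqref{eq:inv}. For $h\in L$ and $x\in F$ we have $\delta(hx)=h\,\delta(x)$, so left multiplication by $h$ is an endomorphism of $T$ over $Q$, hence over $R$.

\begin{lemma}\label{lem:const}
For $0\neq b\in A$ there is $\xi\in K^*$ with $\xi b\in L$.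
\end{lemma}

\begin{proof}
The element $p=-\delta(b)\sigma(b)^{-1}$ lies in $A$, because $\sigma(b)^{-1}\in K$. By (E2) with $m=1$ there is $\xi\in K^*$ with $\delta(\xi)=\xi p$, and then $\delta(\xi b)=\delta(\xi)\sigma(b)+\xi\delta(b)=0$.
\end{proof}

To solve equations in $T$ we need $\delta$-systems with coefficients in $F$, while (E2) allows only coefficients in $A$. Denominators in the matrix are absorbed by a change of unknown, and denominators in the inhomogeneous term by multiplication with a constant.

\begin{proposition}\label{prop:T}
For $0\ne g\in Q$ and $s\in T$ there is $x\in T$ with $x\cdot g=s$, and if $g\notin F$ one can take $x\neq0$. Consequently: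
\begin{enumerate}
\item[(a)] $T$ is an injective $R$-module;
\item[(b)] for $g\in Q\setminus F$ the module $Q/gQ$ has a $Q$-submodule isomorphic to $T$.
\end{enumerate}
\end{proposition}

\begin{proof}
If $g\in F^*$, take $x=sg^{-1}$. Otherwise multiply $g$ and $s$ on the right by the inverse of the leading coefficient of $g$, so that $g=y^m+\sum_{i<m}y^ib_i$ with $m\geq1$. It suffices to find $0\ne v=(v_0,\dots,v_{m-1})\in F^m$ with
\[
\delta(v_i)=v_{i+1}\quad(i<m-1),\qquad \delta(v_{m-1})=s-\sum_{i<m}v_ib_i .
\]
Indeed, then $v_i=\delta^i(v_0)$, so $x=v_0$ is nonzero and $x\cdot g=\delta(v_{m-1})+\sum_iv_ib_i=s$. The system reads $\delta(v)=vB+r$ with $B\in M_m(F)$ and $r=(0,\dots,0,s)$.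

Since $A$ is left Ore, there are $z,b\in A\setminus0$ with $zB\in M_m(A)$ and $br\in A^m$. By Lemma~\ref{lem:const} there is $\xi_0\in K^*$ with $c=\xi_0b\in L$; then $c\neq0$ and $cr\in A^m$. As $\sigma(z)^{-1}\in K$, the system
\[
\delta(\xi)=\xi\,(zB-\delta(z)I)\sigma(z)^{-1}+cr\,\sigma(z)^{-1}
\]
has coefficients in $A$, and by (E2) it has a solution $0\neq\xi\in K^m$. Then
\[
\delta(\xi z)=\delta(\xi)\sigma(z)+\xi\delta(z)=(\xi z)B+cr .
\]
Since $c^{-1}\in L$, the row $v=c^{-1}\xi z\ne0$ satisfies $\delta(v)=c^{-1}\delta(\xi z)=vB+r$.

Part (a) follows from Lemma~\ref{lem:pidmod}(b). For (b), the case $s=0$ and Lemma~\ref{lem:pidmod}(d) show that $T$ is the only simple $Q$-module. By Lemma~\ref{lem:div}(a), $Q/gQ$ has finite dimension over $F$, hence finite length, and it is nonzero because $g$ is not a unit. So it has a simple submodule.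
\end{proof}

\begin{proposition}\label{prop:inv}
The module $T_R$ is uniform, and it has no fully invariant submodules other than $0$ and $T$.
\end{proposition}

\begin{proof}
Let $N\neq0$ be an $R$-submodule and $0\neq ab^{-1}\in N$ with $a,b\in A$. Then $a=(ab^{-1})b\in N$, so $N\cap A$ is a nonzero right ideal of $A$. Two such right ideals intersect nontrivially, so $T_R$ is uniform.

Now let $N$ be fully invariant; in particular $LN\subseteq N$. Write $N\cap A=gA$ with $g\neq0$. We first move $g$ to a unit. Since $\delta(g)=g\cdot y\in N$ and $\delta(A)\subseteq A$, we have $\delta(g)\in gA$, so $p=g^{-1}\delta(g)\in A$. By (E2) there is $\xi\in K^*$ with $\delta(\xi)=\xi p$, and \eqref{eq:inv} gives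
\[
\delta(\xi g^{-1})=\delta(\xi)\sigma(g)^{-1}+\xi\,\delta(g^{-1})=\xi g^{-1}\delta(g)\sigma(g)^{-1}-\xi g^{-1}\delta(g)\sigma(g)^{-1}=0 .
\]
So $\xi g^{-1}\in L$ and $\xi=(\xi g^{-1})g\in N$. Hence $1=\xi\xi^{-1}\in N$ and $A\subseteq N$.

Next we produce denominators. For $0\neq b\in A$ take $\xi\in K^*$ with $\xi b\in L$ by Lemma~\ref{lem:const}. Then $b^{-1}\xi^{-1}\in L$ and $\xi\in N$, so $b^{-1}=(b^{-1}\xi^{-1})\xi\in N$ and $b^{-1}A\subseteq N$. Since $A$ is left Ore, $F$ is the union of the sets $b^{-1}A$, and $N=T$.
\end{proof}

\subsection{Classification and proof of Theorem~\ref{thm:A}}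

\begin{proposition}\label{prop:class}
Every indecomposable injective $R$-module is isomorphic to $S$, $T$ or $U$.
\end{proposition}

\begin{proof}
Let $E$ be indecomposable injective. If some $e\in E$ has zero annihilator, then $eR\cong R$ and $E\cong U$ by (F3) and Lemma~\ref{lem:pidmod}(c). If $E$ has a simple submodule, then this submodule is isomorphic to $S$, so it is injective and a direct summand, and $E\cong S$.

Assume that neither holds. We show that $E$ is a $Q$-module. If $ea=0$ with $0\neq e\in E$ and $0\neq a\in A$, then $eR$ is a nonzero quotient of $R/aR$, of finite length by Lemma~\ref{lem:length}, and so has a simple submodule, which we have excluded. Thus every $0\ne a\in A$ acts injectively on $E$, and it acts surjectively because $E$ is divisible. Let $C$ be the ring of additive endomorphisms of $E$, written on the right. The action $A\to C$ sends nonzero elements to units, so it extends to $f:F\to C$ by (F2). Let $c\in C$ be the action of $y$. The relation $f(a)c=c\,f(\sigma a)+f(\delta a)$ holds for $a\in A$, and by Lemma~\ref{lem:rel} it holds for all $a\in F$. So $f$ extends to $Q$ with $y\mapsto c$, and $E$ is a $Q$-module in a way that extends the action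 of $R$.

Take $0\ne e\in E$ and let $gQ$ be its annihilator in $Q$. Then $g\neq0$, because the annihilator of $e$ in $R$ is nonzero, and $g\notin F^*$, because $e\neq0$. By Proposition~\ref{prop:T}, $eQ\cong Q/gQ$ contains a copy of $T$, which is injective over $R$ and hence a direct summand of $E$. So $E\cong T_R$.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:A}}]
The $k$-algebra $R$ is a right PID, hence right noetherian and right hereditary by Lemma~\ref{lem:pidmod}(a). None of $S$, $T$, $U$ has a proper nonzero fully invariant submodule: $S$ is simple, and $T$ and $U$ are covered by Proposition~\ref{prop:inv} and Lemma~\ref{lem:pidmod}(c). By Propositions~\ref{prop:class} and~\ref{prop:crit}, $R$ is right QI. By Proposition~\ref{prop:notSI} it is not right SI.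
\end{proof}

\begin{remark}\label{rem:left}
The ring $R$ is far from symmetric: $Rt\cap Ry=0$. For $r\ne0$ with leading coefficient $c\in A$, the leading coefficient of $rt$ is $ct\notin K$, while by \eqref{eq:lead} that of a nonzero element of $Ry$ lies in $\sigma(A)\subseteq K$. So $R$ is not left Ore and, by the left-hand version of (F2), not left noetherian, as Theorem~\ref{thm:B}(2) requires.
\end{remark}

\section{Adjoining solutions freely}\label{sec:free}

\subsection{The difficulty in the smallest case}

To prove Proposition~\ref{prop:data} we adjoin solutions of equations step by step and extend $\alpha,d,\sigma,\delta$ each time. These maps are not independent. Apply $\sigma$ and $\delta$ to $at=t\alpha(a)+d(a)$; since $\sigma(t)=u$ and $\delta(t)=0$, every $a\in K$ must satisfy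
\begin{equation}\label{eq:compat}
\sigma(a)u=u\,\sigma(\alpha a)+\sigma(da),\qquad \delta(a)u=t\,\delta(\alpha a)+\delta(da).
\end{equation}
Suppose we adjoin one element $\kappa$ with $d(\kappa)=q$, where $q$ is already present. Then we need $\delta(q)=\delta(\kappa)u-t\,\delta(\alpha\kappa)$, with $\delta(\kappa)$ and $\delta(\alpha\kappa)$ polynomials in $t$.

If $\alpha$ fixes $\kappa$, this can fail. Take $q$ with $\delta(q)=1$, as (E2) demands. For $w=\delta(\kappa)$ the equation is $wu-tw=1$; but for $w\neq0$ the left side has degree $\deg_tw+1\geq1$, and for $w=0$ it is zero. Together with (E1) this shows that $\alpha$ cannot be the identity in Proposition~\ref{prop:data}.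

If instead $\alpha\kappa$ is a new element, independent of $\kappa$, the equation has two unknowns and is solved by splitting off the constant term: write $\delta(q)=c+ta$ with $c\in K$, $a\in A$, and put $\delta(\kappa)=cu^{-1}$, $\delta(\alpha\kappa)=-a$. The first equation in \eqref{eq:compat} also ceases to be a constraint on $\sigma(\kappa)$: in the field of fractions we have $\alpha\kappa=t^{-1}(\kappa t-q)$, so the relation merely expresses $\alpha\kappa$ through $\kappa$, and $\sigma(\alpha\kappa)$ is determined by $\sigma(\kappa)$. What must be proved is that the generators which are not eliminated in this way stay free over $F$, so that $\sigma$ can be chosen on them and is then defined on the whole new skew field of fractions. This is Proposition~\ref{prop:freeF}.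

\subsection{Free fields}

From now on $k$ is a fixed prime field and all skew fields have prime field $k$. A ring is a $k$-algebra in at most one way, and ring homomorphisms between $k$-algebras are $k$-linear; a triangular ring whose diagonal rings are $k$-algebras is a $k$-algebra. This is the reason for working over a prime field: no compatibility with scalars has to be checked.

For a skew field $D$ and a set $X$ put $D\langle X\rangle=D*_kk\langle X\rangle$, the coproduct of $k$-algebras, where $k\langle X\rangle$ is the free algebra. Thus a homomorphism from $D\langle X\rangle$ to a $k$-algebra is given by a homomorphism on $D$ and an arbitrary map on $X$; the elements of $X$ commute with $k$ but are not required to commute with $D$. An $n\times n$ matrix over a ring is \emph{full} if it is not a product of an $n\times r$ and an $r\times n$ matrix with $r<n$. A matrix that becomes invertible under a homomorphism to a skew field is full, since such a product has rank at most $r$ there. We use two published facts; see \cite[Ch.~7]{cohnFR} and \cite[Ch.~4--6]{cohnSF}.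

\begin{itemize}
\item[(C1)] $D\langle X\rangle$ embeds in a skew field $D(\!\langle X\rangle\!)$, generated as a skew field by $D\cup X$, over which all full matrices over $D\langle X\rangle$ become invertible. Moreover $D\langle X\rangle\to D(\!\langle X\rangle\!)$ is the universal localization at the full matrices: a homomorphism from $D\langle X\rangle$ to a ring that makes all full matrices invertible extends uniquely to $D(\!\langle X\rangle\!)$.
\item[(C2)] For skew fields $D_1\supseteq D_0\subseteq D_2$ there is a skew field containing $D_1$ and $D_2$ with the two copies of $D_0$ identified.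
\end{itemize}

We call $D(\!\langle X\rangle\!)$ the free field on $X$ over $D$. The elements of $X$ are nonzero in it, because there is a homomorphism $D\langle X\rangle\to D$ that sends them to $1$. The next two lemmas extend homomorphisms and derivations to free fields.

\begin{lemma}\label{lem:hom}
Let $D_0\to D$ be a homomorphism of skew fields and $X\to Y$ an injection of sets. The induced map $D_0\langle X\rangle\to D\langle Y\rangle$ preserves fullness, and so it extends to a homomorphism $D_0(\!\langle X\rangle\!)\to D(\!\langle Y\rangle\!)$.
\end{lemma}

\begin{proof}
Regard both maps as inclusions. By (C2) there is a skew field $\Lambda$ that contains $D$ and $D_0(\!\langle X\rangle\!)$ with the copies of $D_0$ identified. Define $D\langle Y\rangle\to\Lambda$ by the inclusion on $D$, $x\mapsto x$ for $x\in X$, and $Y\setminus X\mapsto0$. The composite $D_0\langle X\rangle\to D\langle Y\rangle\to\Lambda$ is the inclusion into $D_0(\!\langle X\rangle\!)\subseteq\Lambda$. So a full matrix over $D_0\langle X\rangle$ becomes invertible over $\Lambda$, and its image over $D\langle Y\rangle$ is full. By (C1) that image is invertible over $D(\!\langle Y\rangle\!)$, and (C1)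 gives the extension.
\end{proof}

\begin{lemma}\label{lem:der}
Let $D'=D(\!\langle X\rangle\!)$, let $g:D'\to C$ be a ring homomorphism and let $W$ be a $D'$-$C$-bimodule. Let $\partial:D\to W$ be additive with $\partial(ab)=\partial(a)g(b)+a\,\partial(b)$. Then $\partial$ extends to an additive map $D'\to W$ that satisfies the same rule and takes arbitrarily prescribed values on $X$.
\end{lemma}

\begin{proof}
The formula $a\mapsto\left(\begin{smallmatrix}a&\partial(a)\\0&g(a)\end{smallmatrix}\right)$ on $D\cup X$ defines a homomorphism from $D\langle X\rangle$ to $\left(\begin{smallmatrix}D'&W\\0&C\end{smallmatrix}\right)$. A full matrix $B$ goes to a matrix with diagonal parts $B$ and $g(B)$; these are invertible, with inverses $B^{-1}$ over $D'$ and $g(B^{-1})$. By (C1) the homomorphism extends to $D'$, and by uniqueness in (C1) its diagonal parts are the identity and $g$. The off-diagonal part is the required map.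
\end{proof}

\subsection{Basic extensions}

Let $K$ be an $(\alpha,d)$-field, $X$ a set, and $\mathcal D$ a set of pairs $(P,q)$ with $P\in M_m(K)$, $q\in K^m$, $m\ge1$. We adjoin to $K$ free elements $x\in X$ and, for each pair in $\mathcal D$, a solution of $d(\kappa)=\kappa P+q$, imposing no other relations. Attach to each pair a row of new symbols $\kappa=(\kappa_1,\dots,\kappa_m)$, and let $\mathcal K$ be the set of all these symbols. The new field must contain all iterates of the symbols under $\alpha^{\pm1}$ and $d$. Let $\Omega$ be the free product of monoids $\langle\alpha^{\pm1}\rangle*\langle d\rangle$ on formal letters. Its elements are uniquely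
\[
w=\alpha^{i_0}d\,\alpha^{i_1}d\cdots d\,\alpha^{i_r},\qquad r\geq0,\ i_j\in\mathbb Z;
\]
we call $r$ the \emph{$d$-count}. The word $w$ \emph{begins with $d$} if $r\ge1$ and $i_0=0$, and \emph{ends with $d$} if $r\geq1$ and $i_r=0$. A word ending with $d$ applied to $\kappa_i$ gives nothing new, since $d(\kappa)$ is prescribed. So we take as generators the formal expressions
\[
G=\{wx:x\in X,\ w\in\Omega\}\ \sqcup\ \{w\kappa_i:\kappa_i\in\mathcal K,\ w\in\Omega\text{ not ending with }d\}.
\]
Multiplying $w$ on the left by $\alpha^{\pm1}$ changes only $i_0$ and does not affect whether $w$ ends with $d$; so $g\mapsto\alpha g$ is a permutation of $G$. The word $dw$ ends with $d$ if and only if $w$ ends with $d$ or $w=1$; so $g\mapsto dg$ is a bijection from $G\setminus\mathcal K$ onto the set of elements of $G$ that begin with $d$.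

Let $K'=K(\!\langle G\rangle\!)$. By Lemma~\ref{lem:hom}, $\alpha$ and $\alpha^{-1}$, given on $K$ and on $G$, extend to endomorphisms of $K'$; these are mutually inverse because they are so on the generating set $K\cup G$. By Lemma~\ref{lem:der} with $g=\alpha$ and $W=C=K'$, the derivation $d$ extends to an $\alpha$-derivation of $K'$ with
\[
d(g)=dg\quad(g\in G\setminus\mathcal K),\qquad d(\kappa)=\kappa P+q .
\]
The $(\alpha,d)$-field $K'$ is the \emph{basic extension} of $K$ by $X$ and $\mathcal D$. Let $A'=K'[t;\alpha,d]$ with skew field of fractions $F'$.

In $F'$ each $g\in G$ satisfies $gt=t\alpha(g)+d(g)$. For $g\notin\mathcal K$ we use this relation to eliminate $dg$, and for $g\in\mathcal K$ to eliminate $\alpha g$. The generators that remain form the set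
\[
H=\{g\in G: g\text{ does not begin with }d\text{ and }g\notin\alpha\mathcal K\},
\]
so that $G=H\sqcup\alpha\mathcal K\sqcup d(G\setminus\mathcal K)$ and $X\sqcup\mathcal K\subseteq H$. For instance $\alpha x$, $\alpha dx$, $\alpha^{2}\kappa_i$ and $\alpha d\alpha\kappa_i$ lie in $H$; the elements $dx$, $\alpha\kappa_i$ and $d\alpha\kappa_i$ lie in $G\setminus H$; and $d\kappa_i$ is not a generator.

\begin{proposition}\label{prop:freeF}
The homomorphism $\pi:F\langle H\rangle\to F'$ given by the inclusions of $F$ and $H$ extends to an isomorphism $F(\!\langle H\rangle\!)\cong F'$.
\end{proposition}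

\begin{proof}
We construct an inverse. The elimination formulas define it on $K\langle G\rangle$, and (C1) carries it to $K'$ and $A'$. To pass from $A'$ to $F'$ we must know that nonzero polynomials in $t$ go to units. For this reason we map not to $F(\!\langle H\rangle\!)$ but to a localization $V$ of $F\langle H\rangle$ in which being a unit can be tested in $F'$.

\emph{Step 1: elimination.} Define $\varphi:K\langle G\rangle\to F\langle H\rangle$ as the inclusion on $K$ and by
\begin{equation}\label{eq:phi}
\varphi(h)=h,\qquad \varphi(\alpha\kappa)=t^{-1}\bigl(\kappa(tI-P)-q\bigr),\qquad \varphi(dg)=\varphi(g)t-t\,\varphi(\alpha g)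
\end{equation}
for $h\in H$, for $\kappa$ attached to $(P,q)$, and for $g\in G\setminus\mathcal K$. The first two formulas cover the generators that do not begin with $d$. The third is a recursion, because $g$ and $\alpha g$ have $d$-count one less than $dg$. In $F'$ we have $\alpha\kappa=t^{-1}(\kappa t-\kappa P-q)$ and $dg=gt-t\,\alpha(g)$. By induction on the $d$-count, $\pi\varphi(g)=g$ for all $g\in G$, so $\pi\varphi$ is the inclusion $K\langle G\rangle\subseteq F'$.

\emph{Step 2: the ring $V$.} Let $\Sigma$ be the set of square matrices over $F\langle H\rangle$ that $\pi$ makes invertible, and let $\lambda:F\langle H\rangle\to V$ be the universal localization at $\Sigma$: it makes the matrices in $\Sigma$ invertible, every homomorphism with this property factors uniquely through $\lambda$, and $V$ is generated as a ring by the image of $\lambda$ and the entries of the matrices $\lambda(B)^{-1}$, $B\in\Sigma$. Let $\rho:V\to F'$ satisfy $\rho\lambda=\pi$. We claim that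
\begin{equation}\label{eq:unit}
v\in V\text{ is a unit whenever }\rho(v)\neq0 .
\end{equation}
Consider the elements $e B^{-1}f$ with $B\in\Sigma$, $e$ a row and $f$ a column over $F\langle H\rangle$, images under $\lambda$ being understood. They include the image of $\lambda$ (take $B=1$) and the entries of each $B^{-1}$. They are closed under negation, and under sums and products because
\begin{align*}
eB^{-1}f+e'B'^{-1}f'&=\begin{pmatrix}e&e'\end{pmatrix}\begin{pmatrix}B&0\\0&B'\end{pmatrix}^{-1}\begin{pmatrix}f\\f'\end{pmatrix},\\
eB^{-1}f\cdot e'B'^{-1}f'&=\begin{pmatrix}e&0\end{pmatrix}\begin{pmatrix}B&-fe'\\0&B'\end{pmatrix}^{-1}\begin{pmatrix}0\\f'\end{pmatrix},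
\end{align*}
and both block matrices lie in $\Sigma$. So every $v\in V$ has the form $v=eB^{-1}f$. Over $V$,
\[
\begin{pmatrix}B&-f\\e&0\end{pmatrix}=\begin{pmatrix}B&0\\e&1\end{pmatrix}\begin{pmatrix}I&0\\0&v\end{pmatrix}\begin{pmatrix}I&-B^{-1}f\\0&1\end{pmatrix},
\]
with invertible outer factors. If $\rho(v)\neq0$, apply $\rho$: the bordered matrix on the left becomes invertible over $F'$, so it lies in $\Sigma$ and is invertible over $V$. Then the middle factor is invertible over $V$, and $v$ is a unit.

\emph{Step 3: a map $\eta:F'\to V$.} If $B$ is full over $K\langle G\rangle$, then $\pi\varphi(B)=B$ is invertible over $K'\subseteq F'$, so $\varphi(B)\in\Sigma$. By (C1), $\lambda\varphi$ extends to $\varphi':K'\to V$, and $\rho\varphi'$ is the inclusion $K'\subseteq F'$ by uniqueness. Write $t$ for $\lambda(t)$. The relation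
\[
\varphi'(a)t=t\,\varphi'(\alpha a)+\varphi'(da)
\]
holds for $a\in K$, since it holds in $A\subseteq F$; for $a\in G\setminus\mathcal K$, by the third formula in \eqref{eq:phi}; and for the entries of $\kappa$, since the second formula gives $\kappa t-t\,\varphi(\alpha\kappa)=\kappa P+q=\varphi(\kappa P+q)$. By Lemma~\ref{lem:rel} the elements that satisfy the relation form a skew subfield of $K'$, and it contains $K\cup G$; so the relation holds on $K'$. Hence $\varphi'$ extends to $A'\to V$ with $t\mapsto\lambda(t)$, and the composite with $\rho$ is the inclusion $A'\subseteq F'$. By \eqref{eq:unit} nonzero elements of $A'$ go to units, and (F2) gives $\eta:F'\to V$ with $\rho\eta=\mathrm{id}$.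

\emph{Step 4: conclusion.} The maps $\eta\pi$ and $\lambda$ from $F\langle H\rangle$ to $V$ agree on $K$, on $t$ and on $H$, hence on $A$, on $F$ and on $F\langle H\rangle$. So $\eta\rho\lambda=\eta\pi=\lambda$, and $\eta\rho=\mathrm{id}_V$ by the uniqueness property of $\lambda$. Thus $\rho$ is an isomorphism and $V$ is a skew field. Matrices in $\Sigma$ are full, hence invertible over $F(\!\langle H\rangle\!)$, so there is a homomorphism $\theta:V\to F(\!\langle H\rangle\!)$ such that $\theta\lambda$ is the inclusion. It is injective, and its image is a skew subfield containing $F\cup H$, so it is bijective. Then $\rho\theta^{-1}$ is an isomorphism that extends $\pi$.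
\end{proof}

\section{The tower of fields}\label{sec:tower}

We prove Proposition~\ref{prop:data}. We construct $(\alpha,d)$-fields $K_0\subseteq K_1\subseteq\cdots$, with $A_n=K_n[t;\alpha,d]$ and fraction fields $F_n$, and compatible families of maps
\[
\sigma:F_{n-1}\to K_n,\qquad \delta:K_{n-1}\to A_n\qquad(n\ge1).
\]
The shift in the index is deliberate: the values of $\sigma$ and $\delta$ on the generators of one stage are found in the next stage, and the shift disappears in the union. The fields are built first, without reference to $\sigma$ and $\delta$; each stage includes free symbols that are reserved for later use.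

\subsection{The fields}

Let $K_0=k$, $\alpha=\mathrm{id}$, $d=0$. For $n\geq0$ let $K_{n+1}$ be the basic extension of $K_n$ by the set $\mathcal D_{n+1}$ of \emph{all} pairs $(P,q)$ over $K_n$, of all sizes $m\ge1$, and the set $X_{n+1}$ that is the disjoint union of the following symbols.
\begin{itemize}
\item[(X1)] A symbol $u$ if $n=0$; symbols $z_h$ for $h\in H_n$ if $n\ge1$.
\item[(X2)] For each $m\geq1$, $P\in M_m(A_n)$, $q\in A_n^m$: a row of symbols $\xi=(\xi_1,\dots,\xi_m)$.
\item[(X3)] For each $N\ge1$, $a_0,\dots,a_N\in A_n$ with $a_N\neq0$, and $s\in K_n$: symbols $x_0,\dots,x_{N-1}$.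
\end{itemize}
Here $G_n,H_n,\mathcal K_n$ are the sets $G,H,\mathcal K$ of the extension $K_{n-1}\subseteq K_n$. Thus $K_n=K_{n-1}(\!\langle G_n\rangle\!)$ and, by Proposition~\ref{prop:freeF}, $F_n=F_{n-1}(\!\langle H_n\rangle\!)$. The symbols (X1) will be values of $\sigma$, and (X2), (X3) will be the solutions in (E2), (E3). Each extension $K_n\subseteq K_{n+1}$ satisfies the hypothesis of Lemma~\ref{lem:comp}.

\subsection{The homomorphism $\sigma$}

The free algebra $k\langle G_1\rangle$ embeds in $K_1$, so the powers of $u$ are linearly independent over $k$, and $t\mapsto u$ defines $\sigma:F_0=k(t)\to K_1$. Given $\sigma:F_{n-1}\to K_n$, Lemma~\ref{lem:hom} applied to the injection $H_n\to G_{n+1}$, $h\mapsto z_h$, extends it to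
\[
\sigma:F_n=F_{n-1}(\!\langle H_n\rangle\!)\to K_n(\!\langle G_{n+1}\rangle\!)=K_{n+1}.
\]
As $\sigma$ is a homomorphism on $F_n$ with $\sigma(t)=u$, the first equation in \eqref{eq:compat} holds for all $a\in K_n$.

\subsection{The derivation $\delta$}

We construct additive maps $\delta:K_{n-1}\to A_n$, each extending the previous one, such that for $a,b\in K_{n-1}$
\begin{equation}\label{eq:delta}
\delta(ab)=\delta(a)\sigma(b)+a\,\delta(b),\qquad \delta(da)=\delta(a)u-t\,\delta(\alpha a).
\end{equation}
On $K_0$ take $\delta=0$. Let $n\geq1$ and let $\delta:K_{n-1}\to A_n$ be given. We prescribe values in $A_{n+1}$ on $G_n=H_n\sqcup\alpha\mathcal K_n\sqcup d(G_n\setminus\mathcal K_n)$.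

\emph{On $\mathcal K_n$ and $\alpha\mathcal K_n$.} Let $\kappa$ be attached to $(P,q)\in\mathcal D_n$, a pair over $K_{n-1}$. By \eqref{eq:delta} applied to $d(\kappa)=\kappa P+q$ we need
\begin{equation}\label{eq:need}
\delta(\kappa)\bigl(uI-\sigma(P)\bigr)-t\,\delta(\alpha\kappa)=\kappa\,\delta(P)+\delta(q),
\end{equation}
where the right side is a known row in $A_n^m$. As in the case $m=1$, $P=0$ of Section~\ref{sec:free}, we let $\delta(\kappa)$ take care of the constant terms, and for this $uI-\sigma(P)$ must be invertible over $K_n$. It is the image of $tI-P$ under $\sigma:F_{n-1}\to K_n$, so it suffices to show that $tI-P$ annihilates no nonzero column over $F_{n-1}$. After multiplying on the right by a common denominator, such a column is $v=\sum_{i\le l}t^iv_i$ with columns $v_i$ over $K_{n-1}$ and $v_l\neq0$. The entries of $Pv$ have degree at most $l$, so $(tI-P)v$ has leading term $t^{l+1}v_l\ne0$. Now let $c\in K_n^m$ be the row of constant terms of $\kappa\,\delta(P)+\delta(q)$ and put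
\[
\delta(\kappa)=c\,\bigl(uI-\sigma(P)\bigr)^{-1}\in K_n^m,\qquad \delta(\alpha\kappa)=t^{-1}\bigl(c-\kappa\,\delta(P)-\delta(q)\bigr).
\]
The entries of the last bracket lie in $A_n$ and have zero constant term, so they lie in $tA_n$ and $\delta(\alpha\kappa)\in A_n^m$. Equation \eqref{eq:need} holds.

\emph{On $H_n\setminus\mathcal K_n$.} Here the values are unconstrained, and we use the freedom to obtain (E2) and (E3).
\begin{itemize}
\item For $\xi$ of type (X2) in $X_n$, attached to $(P,q)$ over $A_{n-1}$, put $\delta(\xi)=\xi P+q\in A_n^m$.
\item For $x_0,\dots,x_{N-1}$ of type (X3) in $X_n$, attached to $a_0,\dots,a_N\in A_{n-1}$ and $s\in K_{n-1}$, put $s'=s-\sum_{i<N}x_i\cdot a_i\in K_n$. Lemma~\ref{lem:comp} for $K_n\subseteq K_{n+1}$ gives $x_N\in K_{n+1}$ with $x_N\cdot a_N=s'$. Put $\delta(x_i)=x_{i+1}$ for $0\le i<N$.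
\item For all remaining $h\in H_n$ put $\delta(h)=0$.
\end{itemize}

\emph{On $d(G_n\setminus\mathcal K_n)$.} Put $\delta(dg)=\delta(g)u-t\,\delta(\alpha g)$, by recursion on the $d$-count as in \eqref{eq:phi}. The values lie in $A_{n+1}$.

By Lemma~\ref{lem:der} with $g=\sigma:K_n\to K_{n+1}$ and $W=A_{n+1}$, these values extend to $\delta:K_n\to A_{n+1}$ satisfying the first rule in \eqref{eq:delta}. For the second rule consider the homomorphism $\psi$ on $K_n$ and the element $\vartheta$ given by
\begin{equation}\label{eq:psi}
\psi(a)=\begin{pmatrix}a&\delta(a)\\0&\sigma(a)\end{pmatrix},\qquad \vartheta=\begin{pmatrix}t&0\\0&u\end{pmatrix}\qquad\text{in}\quad\begin{pmatrix}A_{n+1}&A_{n+1}\\0&K_{n+1}\end{pmatrix}.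
\end{equation}
We have
\[
\psi(a)\vartheta-\vartheta\psi(\alpha a)-\psi(da)=\begin{pmatrix}at-t\alpha(a)-d(a)&\delta(a)u-t\,\delta(\alpha a)-\delta(da)\\0&\sigma(a)u-u\,\sigma(\alpha a)-\sigma(da)\end{pmatrix},
\]
and the diagonal entries vanish. So the second rule holds for $a$ if and only if $\psi(a)\vartheta=\vartheta\psi(\alpha a)+\psi(da)$, and by Lemma~\ref{lem:rel} the set of such $a$ is a skew subfield of $K_n$. It contains $K_{n-1}$ by induction and $G_n\setminus\mathcal K_n$ by definition. It contains $\mathcal K_n$, because the product rule and \eqref{eq:need} give
\[
\delta(d\kappa)=\delta(\kappa P+q)=\delta(\kappa)\sigma(P)+\kappa\,\delta(P)+\delta(q)=\delta(\kappa)u-t\,\delta(\alpha\kappa).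
\]
Since $K_{n-1}\cup G_n$ generates $K_n$, the second rule holds on $K_n$. This completes the induction.

\subsection{The union}

Let $K=\bigcup K_n$. Then $A=K[t;\alpha,d]=\bigcup A_n$, its skew field of fractions is $F=\bigcup F_n$, and we have a homomorphism $\sigma:F\to K$ with $\sigma(t)=u$ and a map $\delta:K\to A$ satisfying \eqref{eq:delta}. The relation $\psi(a)\vartheta=\vartheta\psi(\alpha a)+\psi(da)$ holds for all $a\in K$, so $\psi$ extends to a homomorphism $A\to\left(\begin{smallmatrix}A&A\\0&K\end{smallmatrix}\right)$ with $t\mapsto\vartheta$. Its diagonal parts agree with the identity and with $\sigma$ on $K$ and on $t$, hence on $A$. Its off-diagonal part is a $\sigma$-derivation $\delta:A\to A$ with $\delta(t)=0$. For $0\neq a\in A$ the diagonal entries $a\in F$ and $\sigma(a)\in K$ are invertible, so nonzero elements of $A$ go to units of $\left(\begin{smallmatrix}F&F\\0&K\end{smallmatrix}\right)$. By (F2) the homomorphism extends to $F$, again with diagonal parts the identity and $\sigma$, and this gives $\delta:F\to F$.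

Finally, the finitely many elements given in (E1), (E2) or (E3) lie in some $K_{n-1}$ or $A_{n-1}$. The symbols in $\mathcal K_n$ or $X_n$ attached to them are nonzero elements of $K_n$, and they satisfy the required equations by the definition of $d$ on $\mathcal K_n$ and of $\delta$ on the symbols (X2) and (X3). This proves Proposition~\ref{prop:data}, and with it Theorem~\ref{thm:A}.

\section{Krull dimension and left noetherian rings}\label{sec:B}

We prove Theorem~\ref{thm:B}. A module has \emph{Krull dimension at most $0$} if it is artinian, and \emph{at most $n+1$} if in every descending chain $M_1\supseteq M_2\supseteq\cdots$ of submodules all but finitely many factors $M_j/M_{j+1}$ have Krull dimension at most $n$. The right Krull dimension of $R$ is that of $R_R$. The \emph{uniform dimension} of a noetherian module is the largest number of nonzero summands in a direct sum of submodules; it is finite, and a submodule has the same uniform dimension as the module if and only if it is essential. A ring is \emph{semiprime} if it has no nonzero nilpotent right ideals. By Goldie's theorem, in a semiprime right noetherian ring every essential right ideal contains a regular element,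 that is, a non-zero-divisor.

\begin{lemma}\label{lem:QI}
A right QI-ring $R$ is right noetherian and semiprime.
\end{lemma}

\begin{proof}
We use only that semisimple modules are injective. Note first the following. If $J\subseteq J'$ are right ideals and $x\in J'\setminus J$, then the nonzero cyclic module $(xR+J)/J$ maps onto a simple module $W$; this map extends to $J'/J$ because $W$ is injective, and we obtain $f:J'\to W$ with $f(J)=0$ and $f(x)\ne0$.

Suppose that $I_1\subsetneq I_2\subsetneq\cdots$ are right ideals with union $I$. Choose $x_n\in I_{n+1}\setminus I_n$ and $f_n:I\to W_n$ with $W_n$ simple, $f_n(I_n)=0$, $f_n(x_n)\neq0$. An element of $I_m$ is killed by $f_n$ for $n\geq m$, so $(f_n)_n$ maps $I$ to $\bigoplus W_n$. This module is injective, so the map extends to $R$, and its image lies in the submodule generated by the image of $1$, hence in a finite subsum. This contradicts $f_n(x_n)\neq0$ for all $n$.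

Next, let $a\in R$ and suppose $a\notin(aR)^2$. Taking $J=(aR)^2$ and $J'=R$, the kernel of $f$ is a maximal right ideal $\mathfrak m\supseteq(aR)^2$ with $a\notin\mathfrak m$. Write $1=ar+m$ with $m\in\mathfrak m$. Then $a=ara+ma\in(aR)^2+\mathfrak m=\mathfrak m$, a contradiction. So $(aR)^2=aR$ for all $a$. If $a$ lies in a right ideal $N$ with $N^j=0$, then $aR=(aR)^j=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:B}(1)}]
(i)$\Rightarrow$(ii). By (F1), $R/I$ and all its submodules are singular, so all submodules are injective and are direct summands. Thus $R/I$ is semisimple and cyclic, hence of finite length.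

(ii)$\Rightarrow$(i). Let $M$ be singular. A cyclic submodule $xR$ is isomorphic to $R/I$ with $I$ the annihilator of $x$, which is essential. So $xR$ has finite length; as simple modules are injective, a simple submodule splits off, and by induction on the length $xR$ is semisimple. Hence $M$ is semisimple, and so injective.

(ii)$\Rightarrow$(iii). Let $I_1\supseteq I_2\supseteq\cdots$ be right ideals. Their uniform dimensions are finite by Lemma~\ref{lem:QI} and do not increase, so they are constant for large $j$. Then $I_{j+1}$ is essential in $I_j$, and $I_j/I_{j+1}$ is finitely generated and singular. It is a finite sum of cyclic modules $R/I$ with $I$ essential, so it has finite length.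

(iii)$\Rightarrow$(ii). By Lemma~\ref{lem:QI} and Goldie's theorem an essential right ideal $I$ contains a regular element $c$. All factors of the chain $R\supseteq cR\supseteq c^2R\supseteq\cdots$ are isomorphic to $R/cR$, so $R/cR$ is artinian by (iii). Its quotient $R/I$ is artinian and noetherian, hence of finite length.
\end{proof}

For part (2), duality turns a descending chain of right ideals above $I$ into an ascending chain of left modules. Heredity is what allows the chain to be recovered from its dual, and the left noetherian condition is what stops the dual chain.

\begin{proof}[Proof of Theorem~\textup{\ref{thm:B}(2)}]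
Let $I$ be an essential right ideal. By Lemma~\ref{lem:QI}, $R$ is right noetherian, so by part (1) it suffices to show that $R/I$ is artinian.

First, $R_R$ is nonsingular. For $x\in R$ the right ideal $xR$ is projective, so $R\to xR$ splits and the annihilator of $x$ is a direct summand of $R$. If it is essential, it equals $R$, and $x=0$. Consequently, a homomorphism $M\to R$ that vanishes on an essential submodule of $M$ is zero, since its image is singular by (F1).

Let $I_1\supseteq I_2\supseteq\cdots\supseteq I$ be right ideals. They are finitely generated projective, and $I$ is essential in each $I_j$, as is $I_{j+1}$. Put $M^*=\operatorname{Hom}_R(M,R)$, a left $R$-module. Restriction to $I$ is injective on each $I_j^*$ and gives left submodules $I_1^*\subseteq I_2^*\subseteq\cdots\subseteq I^*$. Since $I$ is a direct summand of some $R^n$, the left module $I^*$ is finitely generated, hence noetherian, and $I_j^*=I_{j+1}^*$ for large $j$. For such $j$ every $f\in I_{j+1}^*$ extends to $I_j$: there is $f'\in I_j^*$ that agrees with $f$ on $I$, hence on $I_{j+1}$. Take a dual basis of the finitely generated projective module $I_{j+1}$, that is, $x_i\in I_{j+1}$ and $f_i\in I_{j+1}^*$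 $(1\le i\le n)$ with $x=\sum_ix_if_i(x)$ for all $x\in I_{j+1}$. The homomorphism $I_j\to R$, $x\mapsto x-\sum_ix_if_i'(x)$, vanishes on $I_{j+1}$ and so is zero. Thus every $x\in I_j$ lies in $\sum_i x_iR=I_{j+1}$, and the chain stabilizes.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:B}(3)}]
Let $R,S,T,U$ be as in Section~\ref{sec:ring}.

\emph{Simplicity.} A two-sided ideal $J\neq R$ lies in a maximal right ideal $\mathfrak m$, and $RJ\subseteq\mathfrak m$. Since $R/\mathfrak m\cong S$, we get $SJ=0$. But $Sf=S\neq0$ for $0\ne f\in R$ by Proposition~\ref{prop:S}, so $J=0$.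

\emph{Simple and indecomposable injective modules.} The simple module is unique by Proposition~\ref{prop:S}. The modules $S$, $T$, $U$ are injective and indecomposable (Propositions~\ref{prop:S}, \ref{prop:T}, \ref{prop:inv} and Lemma~\ref{lem:pidmod}(c)), and by Proposition~\ref{prop:class} there are no others. They are pairwise non-isomorphic. The module $S$ is simple, whereas $T$ has the proper nonzero submodule $A$, and $U$ has the proper nonzero submodule $R$. The module $U$ is nonsingular, whereas $T$ is singular: for $x=ab^{-1}\in T$ with $a,b\in A$, the element $x\cdot b=a$ lies in $A\cong R/yR$, so it is annihilated by some $r\neq0$ by Proposition~\ref{prop:notSI}, and $x$ is annihilated by $br\neq0$.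

\emph{Krull dimension.} Let $0\ne f\in R$. A descending chain of submodules of $R/fR$ comes from right ideals $f_1R\supseteq f_2R\supseteq\cdots\supseteq fR$. Write $f_{j+1}=f_jg_j$ with $g_j\neq0$; left multiplication by $f_j$ gives $f_jR/f_{j+1}R\cong R/g_jR$. Since degrees add, $\deg_yf_1\le\deg_yf_2\le\cdots\le\deg_yf$, so $g_j\in A\setminus0$ for large $j$, and then $R/g_jR$ has finite length by Lemma~\ref{lem:length}. Hence $R/fR$ has Krull dimension at most $1$. In a descending chain of right ideals of $R$, either some term is zero and all later factors vanish, or all terms are nonzero and, as above, the factors have the form $R/g_jR$ with $g_j\neq0$. So $R$ has right Krull dimension at most $2$. The factors of $R\supseteq yR\supseteq y^2R\supseteq\cdots$ are isomorphic to $R/yR$, which is not artinian by Proposition~\ref{prop:notSI}; so the dimension is not at most $1$, and it equals $2$.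
\end{proof}

\begin{thebibliography}{9}

\bibitem{approach}
\emph{An approach to Boyle's conjecture},
\texttt{https://\allowbreak homsy-staging.\allowbreak cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 2DCED8005CE1EFF7057FE03292F2764B/\allowbreak S0013091500023713a.pdf/\allowbreak an\_approach\_to\_\allowbreak boyles\_conjecture.pdf}

\bibitem{cohnFR}
P.~M. Cohn, \emph{Free Rings and Their Relations}, 2nd ed.

\bibitem{cohnSF}
P.~M. Cohn, \emph{Skew Fields}, Cambridge University Press, 1995.

\end{thebibliography}
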